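# Kernels of fundamental groups along Iitaka fibrations

## 1. Three statements about $\ker(\pi_1(X)\to\pi_1(Y))$

**Theorem A.** Let $p\ge 5$ be prime. There are a smooth projective surface $T$ with $K_T$ ample, a smooth projective $X$ with $\dim X=2p-2$, and a surjective morphism $f:X\to T$ with connected fibres, such that:

1. the general fibre $F$ is simply connected with $K_F\cong\mathcal O_F$; $\kappa(X)=2$, and $f$ is the Iitaka fibration of $X$;
2. $N:=\ker(f_*:\pi_1(X)\to\pi_1(T))$ surjects onto $\mathbb Z/p*\mathbb Z/p$, and onto $\bigoplus_{\mathbb N}\mathbb Z/p$. So $N$ contains a nonabelian free group, is not finitely generated, and is not almost abelian;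
3. every finite index subgroup of $\pi_1(X)$ contains $N$ (in fact $N$ is the intersection of all finite index subgroups);
4. for every connected finite étale cover $\tilde X\to X$, the kernel $\tilde K$ attached to the Iitaka fibration of $\tilde X$ equals $N$.

**Theorem A′.** For every $\kappa\ge 2$ there are examples with Kodaira dimension $\kappa$ and property 4, with the same $N$.

**Theorem B.** Let $\Phi:X\to Y$ be a holomorphic model, with $X$ and $Y$ smooth projective, of the Iitaka fibration of a projective manifold with $\kappa(X)\ge0$. Let $F$ be a general fibre and $A:=\operatorname{im}(\pi_1(F)\to\pi_1(X))$. If $A$ is almost abelian and either (i) $\kappa(X)\le 1$, or (ii) $\pi_1(X)$ is linear over a field of characteristic $0$, then $\tilde K$ is almost abelian for some finite étale cover $\tilde X\to X$.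

In plain words, the question answered here is the following. A projective manifold $X$ with $\kappa(X)\ge0$ has an Iitaka fibration $\Phi:X\to Y$, whose general fibres have Kodaira dimension $0$. The kernel $K$ of $\Phi_*:\pi_1(X)\to\pi_1(Y)$ should be governed by those fibres. Is $K$ almost abelian, at least after $X$ is replaced by a suitable finite étale cover? Theorem A says no, even when the fibres are simply connected: the kernel is then huge, and every finite étale cover has exactly the same kernel. Theorem B says that this cannot happen when the base has dimension at most one or the group is linear, provided the fibre contributes an almost abelian group. We prove Theorem B first, because its proof is the natural attack on the question and the place where that proof stops tells us what to build.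

## 2. Iitaka fibrations, almost abelian groups and the kernel $K$

**Definition.** For a projective manifold $X$, $\kappa(X)$ is the maximal dimension of the image of a pluricanonical map $\varphi_{|mK_X|}$, $m\ge1$ (and $-\infty$ if all $h^0(X,mK_X)$ vanish). If $\kappa(X)\ge 0$, the *Iitaka fibration* is the rational map $X\dashrightarrow Y$ with connected fibres, unique up to birational equivalence, given by $|mK_X|$ for suitable large $m$. It satisfies $\dim Y=\kappa(X)$, and its general fibre has Kodaira dimension $0$.

For instance, if $C$ is a curve of genus $\ge2$ and $E$ an elliptic curve, then $K_{C\times E}$ is the pullback of $K_C$, so $\kappa(C\times E)=1$ and the Iitaka fibration is the projection to $C$.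

We use these textbook facts. If $\kappa(F)=0$ then $h^0(F,mK_F)\le1$ for all $m\ge1$. Kodaira dimension is invariant under finite étale covers. For a fibration $W\to B$ with general fibre $F$ one has *easy addition*: $\kappa(W)\le\kappa(F)+\dim B$. We also quote a theorem of Viehweg (J. reine angew. Math. 330 (1982)): if $W\to B$ is a fibration of smooth projective varieties with $B$ of general type and general fibre $F$, then $\kappa(W)\ge\kappa(F)+\dim B$.

**Definition.** A group is *almost abelian* if it has an abelian subgroup of finite index.

Finite groups, $\mathbb Z^n$ and the infinite dihedral group are almost abelian. Subgroups and quotients of almost abelian groups are almost abelian: intersect the finite index abelian subgroup with the subgroup, or take its image. A nonabelian free group is not almost abelian: a finite index subgroup contains $x^k$ and $y^k$ for two free generators $x,y$ and some $k\ge1$, and these do not commute.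

**Definition.** Let $D$ be a divisor in a complex manifold. A *meridian* of $D$ is a loop that goes along a path to a point near a smooth point of $D$, runs once positively around $D$, and comes back. The smooth part of an irreducible component is connected, so all meridians of one irreducible component are conjugate. We write $\langle\langle\ \rangle\rangle$ for normal closure.

The standard fact we use all the time is this.

**(M)** If $W$ is a connected complex manifold and $A\subsetneq W$ is closed analytic, then $\pi_1(W\setminus A)\to\pi_1(W)$ is surjective, with kernel normally generated by the meridians of the codimension-one components of $A$.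

For two parallel lines in $\mathbb C^2$ the complement is $(\mathbb C\setminus\{0,1\})\times\mathbb C$, with group $\mathbb Z*\mathbb Z$ generated by one meridian of each line. For two crossing lines it is $\mathbb C^*\times\mathbb C^*$, with group $\mathbb Z^2$. In both cases killing meridians gives $\pi_1(\mathbb C^2)=1$. The contrast between disjoint and crossing divisors returns in Section 7.

*The kernel is well defined.* First, a birational morphism $X'\to X$ of smooth projective varieties induces an isomorphism on $\pi_1$. It is an isomorphism over $X\setminus A$ with $A$ closed of codimension $\ge2$, so by (M) the composite $\pi_1(X\setminus A)\to\pi_1(X')\to\pi_1(X)$ is an isomorphism while its first arrow is onto. Hence both arrows are isomorphisms. Now two smooth holomorphic models $X_i\to Y_i$ ($i=1,2$) of the same fibration are dominated by a third one: let $Y_3$ be a resolution of the graph of $Y_1\dashrightarrow Y_2$, and $X_3$ a resolution of the graph of $X_1\dashrightarrow X_2$ on which the rational map to $Y_3$ is defined. Since $\pi_1(X_3)\cong\pi_1(X_i)$ and $\pi_1(Y_3)\cong\pi_1(Y_i)$ compatibly, the three kernels agree.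

So for $\Phi:X\to Y$, any smooth holomorphic model, $K:=\ker\Phi_*$ is an invariant. For a finite étale cover $\tilde X\to X$ the group $\tilde K$ is the kernel attached to the Iitaka fibration of $\tilde X$ itself.

## 3. Kernels computed by hand

If $\kappa(X)=\dim X$, then $\Phi$ is birational and $K=1$. If $\kappa(X)=0$, then $Y$ is a point and $K=\pi_1(X)=\operatorname{im}\pi_1(F)$ with $F=X$. If $\Phi$ is smooth, then $\pi_1(F)\to\pi_1(X)\to\pi_1(Y)\to1$ is exact and $K=\operatorname{im}\pi_1(F)$, which is trivial when $F$ is simply connected. So anything in $K$ that does not come from the fibre comes from singular fibres.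

The first case where this happens is as follows. Let $C$ be a curve of genus $2$ with hyperelliptic involution $\sigma$, $E$ an elliptic curve, $\varepsilon\in E$ a point of order $2$. The group $\mathbb Z/2$ acts freely on $C\times E$ by $(x,y)\mapsto(\sigma x,y+\varepsilon)$. Put $X=(C\times E)/(\mathbb Z/2)$. Since $C\times E\to X$ is étale, $\kappa(X)=1$. The map $\Phi:X\to C/\sigma=\mathbb P^1$ has general fibre $E$, and it is the Iitaka fibration (Lemma 2(a) below). Near a fixed point of $\sigma$ with local coordinate $u$, the coordinate on $\mathbb P^1$ is $u^2$, so $\Phi$ has six fibres of multiplicity $2$.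

Since $\pi_1(\mathbb P^1)=1$, we get $K=\pi_1(X)$, which contains $\pi_1(C)\times\pi_1(E)$ with index $2$. So $K$ is not almost abelian, although $A=\operatorname{im}\pi_1(E)\cong\mathbb Z^2$. The étale double cover $\tilde X=C\times E$ repairs this: its Iitaka fibration is the projection to $C$, and $\tilde K=\pi_1(E)=\mathbb Z^2$. This explains why the question allows an étale cover. Note also what the cover did. The extra part $K/A$ is generated by involutions (loops around the six multiple fibres), and the cover corresponds to a finite index subgroup of $\pi_1(X)$ whose image modulo $A$ is the torsion-free group $\pi_1(C)$.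

## 4. Torsion modulo the fibre group, and Theorem B

The example suggests the natural strategy: show that $K/A$ is generated by torsion, then remove the torsion by passing to a finite index subgroup.

**Lemma 1.** Let $\Phi:X\to Y$ be a surjective morphism with connected fibres of smooth projective varieties, $F$ a general fibre, $A=\operatorname{im}\pi_1(F)$, $K=\ker\Phi_*$. Then $A$ is normal in $\pi_1(X)$, and $K/A$ is normally generated in $\pi_1(X)/A$ by elements of finite order. If $\dim Y=1$, then $\pi_1(X)/A\cong\pi_1(Y^\circ)/\langle\langle\mu_j^{m_j}\rangle\rangle$ for $Y^\circ=Y\setminus\{\text{finitely many points }y_j\}$, $\mu_j$ a meridian of $y_j$, and some $m_j\ge1$.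

*Proof.* **Step 1: normality and generators.** We first find generators of $K$. Let $Y^\circ\subset Y$ be Zariski open with $\Phi$ smooth over it, and $X^\circ=\Phi^{-1}(Y^\circ)$. Then $\pi_1(F)\to\pi_1(X^\circ)\to\pi_1(Y^\circ)\to1$ is exact, so the image of $\pi_1(F)$ is normal in $\pi_1(X^\circ)$. By (M), $\pi_1(X^\circ)\to\pi_1(X)$ is onto, so $A$ is normal in $\pi_1(X)$. Let $\mu_j$ be a meridian of the divisorial component $B_j$ of $Y\setminus Y^\circ$, and $\hat\mu_j\in\pi_1(X^\circ)$ a lift of $\mu_j$. Given an element of $K$, lift it to $\pi_1(X^\circ)$. Its image in $\pi_1(Y^\circ)$ lies in $\ker(\pi_1(Y^\circ)\to\pi_1(Y))$, so by (M) it is a product of conjugates of the $\mu_j^{\pm1}$. Lifting the conjugating elements, we see that our lift is a product of conjugates of the $\hat\mu_j^{\pm1}$ times an element of $\operatorname{im}\pi_1(F)$. So $K$ is generated by $A$ and the conjugates of the images of the $\hat\mu_j$, and these images do lie in $K$.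

**Step 2: the generators are torsion modulo $A$.** The support of $\Phi^*B_j$ maps onto $B_j$, so there is a prime divisor $E\subset\Phi^{-1}(B_j)$ with $\Phi(E)=B_j$. Let $m=\operatorname{mult}_E\Phi^*B_j$. A small disc transverse to $E$ at a general point maps to $Y$ winding $m$ times around $B_j$. So a suitable meridian of $E$ maps to $\mu_j^m$ in $\pi_1(Y^\circ)$, and it is trivial in $\pi_1(X)$. It differs from $\hat\mu_j^m$ by an element of $\operatorname{im}\pi_1(F)$. Hence the image of $\hat\mu_j^m$ in $\pi_1(X)$ lies in $A$.

**Step 3: one-dimensional base.** Here we compute the whole quotient $\pi_1(X)/A$. By (M), $\pi_1(X)$ is the quotient of $\pi_1(X^\circ)$ by the meridians of all components $E$ of the fibres over the points $y_j$. Modulo $\operatorname{im}\pi_1(F)$ these become conjugates of $\mu_j^{\operatorname{mult}E}$. The normal closure of the powers $\mu_j^{\operatorname{mult}E}$, with $E$ running over the fibre over $y_j$, is that of $\mu_j^{m_j}$ with $m_j=\gcd_E\operatorname{mult}E$. $\square$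

To control covers we must recognize Iitaka fibrations.

**Lemma 2.** Let $g:W\to B$ be a surjective morphism with connected fibres of smooth projective varieties, with general fibre $F$, $\kappa(F)=0$.
(a) If $\kappa(W)=\dim B$, then $g$ is birationally the Iitaka fibration of $W$.
(b) If $B$ is of general type, then $\kappa(W)=\dim B$.

*Proof.* (a) We have $mK_W|_F=mK_F$ and $h^0(F,mK_F)\le1$, so the pluricanonical maps of $W$ are constant on general fibres of $g$. Hence the Iitaka fibration $W\dashrightarrow W'$ factors through a dominant map $B\dashrightarrow W'$. Since $\dim B=\kappa(W)=\dim W'$, this map is generically finite, and since $W\dashrightarrow W'$ has connected fibres, it has degree one.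
(b) $\kappa(W)\ge\dim B$ by Viehweg's theorem, and $\kappa(W)\le\dim B$ by easy addition. $\square$

We recall two theorems on finitely generated linear groups in characteristic $0$: they are virtually torsion-free (Selberg), and they are residually finite (Malcev).

*Proof of Theorem B.* **Step 1: a criterion.** This step turns the strategy into a condition on groups. *Claim:* if there is an almost abelian normal subgroup $A'\supset A$ of $\pi_1(X)$ such that $\pi_1(X)/A'$ is virtually torsion-free, then some finite étale cover has almost abelian $\tilde K$.

Choose $P'\supset A'$ of finite index in $\pi_1(X)$ with $P'/A'$ torsion-free, and let $\tilde X$ be the corresponding cover. Let $\tilde X\to\tilde Y\to Y$ be the Stein factorization of $\tilde X\to Y$. Its general fibre $\tilde F$ is a connected étale cover of a general fibre $F$, so $\kappa(\tilde F)=0$; also $\kappa(\tilde X)=\kappa(X)=\dim Y=\dim\tilde Y$. By Lemma 2(a), applied to a smooth model, $\tilde X\to\tilde Y$ is birationally the Iitaka fibration of $\tilde X$. Passing to the smooth model replaces $\tilde X$ and $\tilde F$ by smooth projective varieties with birational morphisms onto them. So it changes neither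 $\pi_1(\tilde X)=P'$ nor the image $\tilde A$ of $\pi_1(\tilde F)$, and $\tilde A\subset A$. By Lemma 1, $\tilde K$ is generated by $\tilde A$ and by $P'$-conjugates of elements $g\in P'$ with $g^m\in\tilde A\subset A'$ for some $m\ge1$. As $P'/A'$ is torsion-free, every such $g$ lies in $A'$, and so do its conjugates. So $\tilde K\subset A'$ is almost abelian.

**Step 2: case (i).** We find $A'$ for small $\kappa$. If $\kappa(X)=0$, then $Y$ is a point and $K=\pi_1(X)=A$ is almost abelian. If $\kappa(X)=1$, take $A'=A$. By Lemma 1, $\pi_1(X)/A$ is the orbifold fundamental group of the compact Riemann surface $Y$ with weights $m_j$. By uniformization it is finite, or a cocompact lattice in $\mathrm{Isom}^+(\mathbb C)$ or $PSL_2(\mathbb R)$. (The orbifolds that are not uniformizable are $\mathbb P^1$ with one weight $>1$ or with two different weights $>1$; their groups are finite cyclic.) Both $\mathrm{Isom}^+(\mathbb C)$ and $PSL_2(\mathbb R)$ are linear, so in each case the group is virtually torsion-free by Selberg.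

**Step 3: case (ii).** We find $A'$ by Zariski closure. Let $\pi_1(X)\subset GL_n(k)$ with $k$ algebraically closed of characteristic $0$, and let $\mathcal G,\bar A$ be the Zariski closures of $\pi_1(X)$ and $A$. The normalizer of $\bar A$ in $\mathcal G$ is Zariski closed and contains $\pi_1(X)$, so $\bar A$ is normal in $\mathcal G$. If $A_0\subset A$ is abelian of finite index, then $\bar A_0$ is abelian, and $\bar A$ is a finite union of cosets of $\bar A_0$. So $\bar A$ is almost abelian. Put $A'=\pi_1(X)\cap\bar A$, an almost abelian normal subgroup containing $A$. Then $\pi_1(X)/A'$ embeds in the linear algebraic group $\mathcal G/\bar A$, so it is virtually torsion-free by Selberg. $\square$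

The strategy stops at the words "choose $P'$ with $P'/A'$ torsion-free". Suppose, for instance, that $A=1$ and that some elements of finite order in $K$ lie in *every* finite index subgroup of $\pi_1(X)$. If $P'/A'$ is torsion-free, all these elements lie in $A'$. So if they generate a group that is not almost abelian, no choice of $A'$ and $P'$ exists. By Theorem B, such a situation needs $\dim Y\ge2$ and a nonlinear $\pi_1(X)$.

## 5. Deligne's central extension as a source of invisible torsion

We therefore look for a smooth projective surface $T$, a smooth curve $D\subset T$ and a prime $p$ such that, with $\pi=\pi_1(T\setminus D)$ and $\gamma$ a meridian, the group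
$$\Pi=\pi/\langle\langle\text{meridians}^p\rangle\rangle$$
has its meridians, now of order dividing $p$, in every finite index subgroup; they should generate a large group; and $\Pi$ should be the fundamental group of a smooth projective $X$ fibred over $T$ with simply connected fibres of Kodaira dimension $0$. The source of invisible elements is the following theorem.

**Deligne's theorem** (C. R. Acad. Sci. Paris 287 (1978), A203–A208). For $n\ge2$, let $\widetilde{Sp_{2n}(\mathbb Z)}$ be the preimage of $Sp_{2n}(\mathbb Z)$ in the universal cover of $Sp_{2n}(\mathbb R)$, an extension by $\pi_1(Sp_{2n}(\mathbb R))=\mathbb Z$. Every finite index subgroup of it contains $2\mathbb Z$.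

The central elements have infinite order, and only their squares are guaranteed to be invisible. The idea is to realize the generator of this $\mathbb Z$ as a *meridian* $\gamma$. Then $\gamma^2$ is invisible. Imposing $\gamma^p=1$ with $p$ odd makes $\gamma$ itself an invisible torsion element, since a subgroup containing $\gamma^2$ and $\gamma^p$ contains $\gamma$. For the generator to be a meridian, $\widetilde{Sp_4(\mathbb Z)}$, up to finite index, should be the fundamental group of the punctured normal bundle of a divisor; so the divisor should be a Siegel modular threefold sitting in a fourfold, with the right normal bundle.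

## 6. A Siegel threefold in a unitary fourfold

Let $\mathcal H=\{Z\in M_2(\mathbb C):\frac1{2i}(Z-Z^*)>0\}$, of dimension $4$. It is convex, hence contractible. Let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, with $2\times2$ blocks, and
$$\Gamma=\{g\in SL_4(\mathbb Z[i]):\ g^*Jg=J,\ g\equiv1\bmod 3\}.$$
For $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $2\times2$ blocks, let $gZ=(aZ+b)(cZ+d)^{-1}$. To see that this makes sense, let $W_Z=\{(Zv,v)\}\subset\mathbb C^4$. On $W_Z$ the form $\frac1{2i}x^*Jx$ equals $v^*\frac{Z^*-Z}{2i}v$, so it is negative definite; hence it is negative definite on $gW_Z$. If $(cZ+d)v=0$, then $g(Zv,v)=(x,0)$ has form value $0$, so $v=0$. Thus $cZ+d$ is invertible, $gW_Z=W_{gZ}$, and $gZ\in\mathcal H$.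

**Step 1: $Y^\circ$ is a manifold.** We check that $\Gamma$ acts freely. By Minkowski's lemma the kernel of $GL_8(\mathbb Z)\to GL_8(\mathbb Z/3)$ is torsion-free, and $\Gamma$ embeds in it; so $\Gamma$ is torsion-free. It acts properly discontinuously with finite point stabilizers, hence freely. Put $Y^\circ=\Gamma\backslash\mathcal H$; then $\pi_1(Y^\circ)=\Gamma$.

**Step 2: an involution compatible with $\Gamma$.** The Siegel space will be the fixed set of $\tau(Z)=Z^T$. Since $\frac1{2i}(Z^T-(Z^T)^*)$ is the transpose of $\frac1{2i}(Z-Z^*)$, $\tau$ is a holomorphic involution of $\mathcal H$. Its fixed set is the Siegel space $\mathfrak H$ of genus $2$, i.e. the symmetric $Z$ with positive definite imaginary part; it is convex, hence contractible. We claim that $\tau g\tau^{-1}=\bar g$. From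
$$(Zv,v)^*J(Z'w,w)=v^*(Z^*-Z')w$$
we see that $W_Z^\perp=W_{Z^*}$ for the form $x^*Jy$. As $g$ preserves this form, $gW_{Z^*}=(gW_Z)^\perp=W_{(gZ)^*}$, that is, $g(Z^*)=(gZ)^*$. Also $\overline{gZ}=\bar g\bar Z$. Hence
$$(gZ)^T=\overline{(gZ)^*}=\overline{g(Z^*)}=\bar g\,\overline{Z^*}=\bar gZ^T .$$
Since $\bar\Gamma=\Gamma$, $\tau$ normalizes $\Gamma$, and $\langle\Gamma,\tau\rangle$, which contains $\Gamma$ with index $2$, acts properly discontinuously.

**Step 3: the translates of $\mathfrak H$ are disjoint.** This makes the image of $\mathfrak H$ a smooth divisor. Suppose $x\in\mathfrak H\cap g\mathfrak H$ with $g\in\Gamma$. Both $\tau$ and $g\tau g^{-1}$ fix $x$, so $\tau g\tau g^{-1}=\bar gg^{-1}\in\Gamma$ fixes $x$. Hence $\bar g=g$, i.e. $g\in\Gamma_D:=\Gamma\cap Sp_4(\mathbb Z)$, and then $g\mathfrak H=\mathfrak H$. So distinct translates are disjoint, and the stabilizer of $\mathfrak H$ is $\Gamma_D$, the level-$3$ subgroup of $Sp_4(\mathbb Z)$, which has finite index. The family of translates is locally finite: $g\mathfrak H=\mathrm{Fix}(g\tau g^{-1})$, and only finitely many elements of $\langle\Gamma,\tau\rangle$ have a fixed point in a given compact set. So $\hat D:=\Gamma\mathfrak H$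 is a closed submanifold of $\mathcal H$, and $D^\circ:=\Gamma_D\backslash\mathfrak H$ is a connected closed smooth divisor in $Y^\circ$.

**Step 4: $\hat D$ has infinitely many components.** This will make the kernel large. For $t\in\mathbb Z$ put $B_t=\begin{pmatrix}0&3ti\\-3ti&0\end{pmatrix}$, which is hermitian. The matrix $\begin{pmatrix}1&B_t\\0&1\end{pmatrix}$ lies in $\Gamma$ and acts by $Z\mapsto Z+B_t$. The translate $\mathfrak H+B_t$ lies in $\{Z_{12}-Z_{21}=6ti\}$, so these translates are pairwise distinct.

From now on $\pi:=\pi_1(Y^\circ\setminus D^\circ)$ and $\gamma$ is a meridian of $D^\circ$. As $D^\circ$ is connected and smooth, all meridians of $D^\circ$ are conjugate to $\gamma$.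

**Lemma 3.** Every finite index subgroup of $\pi$ contains $\gamma'^2$ for every meridian $\gamma'$ of $D^\circ$.

*Proof.* **Step 1: the normal bundle.** We compute how $\Gamma_D$ acts on the normal space of $\mathfrak H$. Let $g\in Sp_4(\mathbb R)$, $Z\in\mathfrak H$, $M=cZ+d$. The derivative of $g$ at $Z$ in direction $W\in M_2(\mathbb C)$ is
$$aWM^{-1}-(aZ+b)M^{-1}cWM^{-1}=(a-(gZ)c)WM^{-1}.$$
Since $gZ$ and $Z$ are symmetric, $gZ=M^{-T}(Za^T+b^T)$, so
$$a-(gZ)c=M^{-T}\big[(Zc^T+d^T)a-(Za^T+b^T)c\big]=M^{-T}\big[Z(c^Ta-a^Tc)+d^Ta-b^Tc\big]=M^{-T},$$
by the relations $c^Ta=a^Tc$ and $d^Ta-b^Tc=1$ contained in $g^TJg=J$. So the derivative is $W\mapsto M^{-T}WM^{-1}$. It preserves the splitting of $M_2(\mathbb C)$ into symmetric matrices (the tangent space of $\mathfrak H$) and antisymmetric ones, which are an equivariant model for the normal space. Since $Q^T\begin{pmatrix}0&1\\-1&0\end{pmatrix}Q=\det Q\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ for $Q\in M_2(\mathbb C)$, the action on the normal space is multiplication by $\det(M)^{-1}$.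

**Step 2: the fundamental group of the punctured normal bundle.** By Step 1 this space is $\Gamma_D\backslash(\mathfrak H\times\mathbb C^*)$ with action $(Z,x)\mapsto(gZ,\det(cZ+d)^{-1}x)$. Its universal cover is $\mathfrak H\times\mathbb C$, with $(Z,s)\mapsto(Z,e^s)$ on the way. The fundamental group is the group of lifts of the $\Gamma_D$-action, that is,
$$\tilde\Gamma_D=\{(g,\varphi):g\in\Gamma_D,\ \varphi\in\mathcal O(\mathfrak H),\ e^\varphi=\det(cZ+d)^{-1}\}$$
acting by $(Z,s)\mapsto(gZ,s+\varphi(Z))$, with product $(g,\varphi)(g',\varphi')=(gg',\varphi\circ g'+\varphi')$. The fibre circle is $(1,2\pi i)$. For example, for a translation by a real symmetric matrix $\equiv0\bmod3$ we have $\det(cZ+d)=1$, and the lifts are the constants $\varphi\in2\pi i\mathbb Z$.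

**Step 3: comparison with the universal cover of $Sp_4(\mathbb R)$.** We show that $\tilde\Gamma_D$ is an instance of Deligne's extension. Let $\tilde{\mathcal G}$ be the same group with $g\in Sp_4(\mathbb R)$, topologized by the injection $(g,\varphi)\mapsto(g,\varphi(i\cdot1))\in Sp_4(\mathbb R)\times\mathbb C$. Its image is the set of $(g,w)$ with $e^w=\det(ci+d)^{-1}$, so $\tilde{\mathcal G}$ is a topological group covering $Sp_4(\mathbb R)$ with kernel $2\pi i\mathbb Z$. The maximal compact subgroup of $Sp_4(\mathbb R)$ is $U(2)$, embedded by $a+ib\mapsto\begin{pmatrix}a&b\\-b&a\end{pmatrix}$ with $a,b$ real, and $\pi_1(Sp_4(\mathbb R))=\pi_1(U(2))=\mathbb Z$ is generated by the loop $a+ib=\operatorname{diag}(e^{i\theta},1)$. Along this loop, at $Z=i\cdot1$,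
$$\det(cZ+d)^{-1}=\det(a-ib)^{-1}=e^{i\theta},$$
so the loop lifts to a path from $(1,0)$ to $(1,2\pi i)$. The monodromy $\pi_1(Sp_4(\mathbb R))\to2\pi i\mathbb Z$ is therefore an isomorphism. Hence $\tilde{\mathcal G}$ is connected and simply connected: it is the universal cover. So $\tilde\Gamma_D$ is the preimage of $\Gamma_D$, of finite index in $\widetilde{Sp_4(\mathbb Z)}$, and $(1,2\pi i)$ generates the central $\mathbb Z$. A finite index subgroup of $\tilde\Gamma_D$ has finite index in $\widetilde{Sp_4(\mathbb Z)}$, so by Deligne it contains $(1,2\pi i)^2$.

**Step 4: transfer to $\pi$.** The boundary of a tubular neighbourhood of $D^\circ$ is homotopy equivalent to the punctured normal bundle, and its inclusion in $Y^\circ\setminus D^\circ$ gives a homomorphism $\tilde\Gamma_D\to\pi$, well defined up to conjugation, that sends $(1,2\pi i)$ to a meridian $\gamma_0$. Let $H\subset\pi$ have finite index, and let $H_0\subset H$ be its normal core, again of finite index. The preimage of $H_0$ in $\tilde\Gamma_D$ has finite index, so $\gamma_0^2\in H_0$. As $H_0$ is normal and all meridians are conjugate to $\gamma_0$, all $\gamma'^2$ lie in $H_0\subset H$. $\square$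

## 7. Complements of disjoint totally geodesic divisors

We now show that imposing $\gamma^p=1$ leaves a large kernel. If $\hat D$ had a single component, the normal exponential map used below would give $\pi_1(\mathcal H\setminus\hat D)=\mathbb Z$, and the kernel would be only $\mathbb Z/p$. With disjoint components the model is the pair of parallel lines in Section 2.

**Lemma 4.** Let $p\ge3$ be prime and $N:=\langle\langle\gamma\rangle\rangle/\langle\langle\gamma^p\rangle\rangle$ (normal closures in $\pi$). Then $N$ surjects onto $\mathbb Z/p*\mathbb Z/p$ and onto $\bigoplus_{\mathbb N}\mathbb Z/p$.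

*Proof.* **Step 1: geometric meaning of $\langle\langle\gamma\rangle\rangle$.** By (M), $\langle\langle\gamma\rangle\rangle=\ker(\pi\to\pi_1(Y^\circ)=\Gamma)$, and by covering theory this is $\pi_1(\mathcal H\setminus\hat D)$. The conjugates of $\gamma$ in $\pi$ are exactly the meridians of the components of $\hat D$: a meridian of $D^\circ$ lifts to a loop around one component, and conversely the image of such a loop is a meridian of $D^\circ$. So $\langle\langle\gamma^p\rangle\rangle$ is generated by the $p$-th powers of all these meridians.

**Step 2: the abelian quotient.** This gives the infinite direct sum. Since $H_1(\mathcal H)=H_2(\mathcal H)=0$, excision and the Thom isomorphism give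
$$H_1(\mathcal H\setminus\hat D)\cong H_2(\mathcal H,\mathcal H\setminus\hat D)\cong H_0(\hat D)=\bigoplus_\alpha\mathbb Z,$$
with one meridian class as generator for each of the (countably) infinitely many components. Reducing mod $p$ kills the $p$-th powers of meridians, so we obtain a surjection $N\to\bigoplus_{\mathbb N}\mathbb Z/p$.

**Step 3: reduction to two components.** For the free product, let $D_1,D_2$ be two distinct components of $\hat D$. By (M), $\pi_1(\mathcal H\setminus\hat D)\to\pi_1(\mathcal H\setminus(D_1\cup D_2))$ is onto, and meridians of the other components map to $1$. It suffices to prove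
$$\pi_1(\mathcal H\setminus(D_1\cup D_2))=\langle a\rangle*\langle b\rangle\cong\mathbb Z*\mathbb Z,\qquad a,b\text{ meridians of }D_1,D_2. \tag{1}$$
Indeed, all meridians of $D_1$ (resp. $D_2$) are then conjugate to $a$ (resp. $b$), so all $p$-th powers of meridians die in $\mathbb Z/p*\mathbb Z/p$, and $N$ surjects onto it.

**Step 4: distance functions.** We set up coordinates around each $D_k$. With the Bergman metric, $\mathcal H$ is a symmetric space of noncompact type, hence a Hadamard manifold, and biholomorphic maps are isometries. Each $D_k$ is the fixed set of an isometric involution, and it is connected (a translate of $\mathfrak H$). So it is closed, complete and totally geodesic. The normal exponential map of $D_k$ is a diffeomorphism onto $\mathcal H$, for the following reasons. Two points of $D_k$ are joined by a geodesic in $D_k$, which is the unique geodesic of $\mathcal H$ between them. Every point of $\mathcal H$ has a nearest point on $D_k$, and the connecting geodesic is perpendicular to $D_k$. If a point $y\notin D_k$ had perpendiculars to two points $x\ne x'$ of $D_k$, the triangle $yxx'$ would have two right angles, so angle $0$ at $y$; then $x,x'$ would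 lie on one geodesic through $y$, which would be perpendicular to $D_k$ and also contain the segment $xx'\subset D_k$, a contradiction. A point $y\in D_k$ has no perpendicular of positive length: the geodesic from $y$ to a foot in $D_k$ would lie in $D_k$. So the map is bijective. Finally, let $j$ be a Jacobi field along a normal geodesic with $j(0)$ tangent and $j'(0)$ normal to $D_k$ (total geodesicity puts no other term in $j'(0)$). Then $|j|^2$ is convex because the curvature is $\le0$, and its derivative at $0$ vanishes. So if $j$ vanishes at some time $t_0>0$, then $|j|^2=0$ on $[0,t_0]$ and $j=0$. Hence there are no focal points.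

Let $d_k=d(\cdot,D_k)$. By the above, $d_k$ is smooth off $D_k$, with gradient of length $1$ pointing away from the foot point, and $d_k$ is $1$-Lipschitz. Put
$$\Omega_1=\{d_1\le d_2\},\qquad \Omega_2=\{d_2\le d_1\},\qquad E=\Omega_1\cap\Omega_2 .$$

**Step 5: $E$ is a smooth hypersurface with a bicollar.** This prepares a van Kampen decomposition. $E$ is closed, and it is disjoint from $D_1\cup D_2$ because $D_1\cap D_2=\emptyset$. Suppose $\nabla d_1=\nabla d_2$ at $x\in E$. With $t=d_1(x)=d_2(x)$, the point $\exp_x(-t\nabla d_1)$ is the foot of $x$ on both $D_1$ and $D_2$, so it lies in $D_1\cap D_2=\emptyset$, a contradiction. So $d_1-d_2$ has nonvanishing differential along $E$. Thus $E$ is a smooth two-sided hypersurface and has an open bicollar $W\cong E\times(-1,1)$, which we may take disjoint from the closed set $D_1\cup D_2$, with $W\cap\Omega_1=E\times(-1,0]$ and $W\cap\Omega_2=E\times[0,1)$.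

**Step 6: the topology of $\Omega_1$ and $\Omega_1\setminus D_1$.** We compute the two pieces. Moving a distance $s$ from $x$ along the geodesic to its foot on $D_1$ decreases $d_1$ by exactly $s$ and $d_2$ by at most $s$. So $\Omega_1$ is radially star-shaped around $D_1$; it retracts radially onto $D_1\cong\mathfrak H$ and is contractible. For $x\in D_1$ put $r(x)=d_2(x)/2>0$. If $y$ lies on a normal geodesic at distance $s\le r(x)$ from its foot $x$, then
$$d_1(y)=s\le d_2(x)-s\le d_2(y),$$
so the normal disc bundle of radius $r$ lies in $\Omega_1$. Moving the points of radius $>r$ radially to radius $r$ stays in $\Omega_1$ by star-shapedness. It deforms $\Omega_1\setminus D_1$ onto a punctured $2$-disc bundle over the contractible $D_1$. So $\Omega_1\setminus D_1$ is connected and $\pi_1(\Omega_1\setminus D_1)=\mathbb Z$, generated by a meridian of $D_1$. The same holds for $\Omega_2$.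

**Step 7: gluing.** We apply van Kampen. Put $U_k=\Omega_k\cup W$. It is open, since $\{d_1<d_2\}\cup W$ and $\{d_2<d_1\}\cup W$ are. It deformation retracts onto $\Omega_k$ by collapsing the other half of the collar to $E$; this is continuous because $\Omega_k$ and that closed half collar are closed in $U_k$ and meet in $E$. Likewise $U_k\setminus D_k$ retracts onto $\Omega_k\setminus D_k$. Also $U_1\cup U_2=\mathcal H$, $U_1\cap U_2=E\cup W=W$, and $D_2\cap U_1=D_1\cap U_2=\emptyset$. Since $U_1,U_2,\mathcal H$ are contractible, Mayer–Vietoris gives
$$0=H_2(\mathcal H)\to H_1(W)\to0,\qquad 0=H_1(\mathcal H)\to H_0(W)\to\mathbb Z^2\to\mathbb Z\to0 .$$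
So $W$ is nonempty and connected and $H_1(W)=0$. Hence $\pi_1(W)\to\pi_1(U_k\setminus D_k)=\mathbb Z$, a map to an abelian group, is trivial. Van Kampen for
$$\mathcal H\setminus(D_1\cup D_2)=(U_1\setminus D_1)\cup(U_2\setminus D_2),$$
with intersection $W$, gives (1). $\square$

## 8. Cutting down to a surface

We now replace the noncompact fourfold $Y^\circ$ by a projective surface with the same groups. Two theorems are used. The Baily–Borel compactification $Y^*\subset\mathbb P^M$ of $Y^\circ$ is projective, and $\partial=Y^*\setminus Y^\circ$ is algebraic; here $\dim\partial\le1$, since the rational boundary components are points and upper half planes. The Lefschetz theorem (Hamm–Lê; Goresky–MacPherson, *Stratified Morse Theory*, Part II) says: for $U\subset\mathbb P^M$ a smooth connected quasi-projective variety of dimension $n$ and $H$ a generic hyperplane, $\pi_i(U\cap H)\to\pi_i(U)$ is bijective for $i<n-1$ and surjective for $i=n-1$.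

**Step 1: algebraicity.** Lefschetz needs a quasi-projective $Y^\circ\setminus D^\circ$. The set $D^\circ$ is closed analytic in $\mathbb P^M\setminus\partial$ of pure dimension $3>\dim\partial$. By Remmert–Stein its closure $\overline{D^\circ}\subset Y^*$ is analytic, and by Chow it is algebraic. So $Y^\circ\setminus D^\circ=Y^*\setminus(\partial\cup\overline{D^\circ})$ is quasi-projective.

**Step 2: the surface.** Let $T=Y^*\cap H_1\cap H_2$, where $H_1$ is a general hyperplane and $H_2$ is general given $H_1$. The finitely many genericity conditions (Bertini for $Y^\circ$ and $D^\circ$, avoidance of $\partial$, and the Lefschetz theorem for $Y^\circ\setminus D^\circ$ and for its section by $H_1$) each hold on a dense Zariski open set. Since $\dim\partial\le1$, $T\cap\partial=\emptyset$, so $T$ is a smooth projective surface in $Y^\circ$. The intersection $D:=T\cap D^\circ=T\cap\overline{D^\circ}$ is transverse, so $D$ is a smooth curve, nonempty because $\dim\overline{D^\circ}=3$. Applying Lefschetz twice (dimensions $4\to3\to2$), we find that $T\setminus D$ is connected and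
$$\pi_1(T\setminus D)\cong\pi_1(Y^\circ\setminus D^\circ)=\pi. \tag{2}$$
As $T\setminus D$ is dense in $T$, $T$ is connected. By transversality, a small disc in $T$ transverse to $D$ is transverse to $D^\circ$ in $Y^\circ$, so (2) sends meridians of $D$ to meridians of $D^\circ$, i.e. to conjugates of $\gamma$.

**Step 3: $K_T$ is ample.** This will identify the Iitaka fibration. By adjunction, $K_T=K_{Y^\circ}|_T\otimes\mathcal O(2)|_T$. The Bergman metric makes $K_{Y^\circ}$ positive, so $K_T$ is positive, hence ample by Kodaira.

**Step 4: the group $\Pi$.** For a prime $p\ge5$ put
$$\Pi:=\pi_1(T\setminus D)/\langle\langle\text{meridians}^p\rangle\rangle=\pi/\langle\langle\gamma^p\rangle\rangle .$$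
By (M), $\pi_1(T)=\pi/\langle\langle\gamma\rangle\rangle=\Gamma$, and $\ker(\Pi\to\pi_1(T))=\langle\langle\gamma\rangle\rangle/\langle\langle\gamma^p\rangle\rangle=N$, the group of Lemma 4.

**Lemma 5.** Every finite index subgroup of $\Pi$ contains $N$.

*Proof.* Its preimage in $\pi$ has finite index, so it contains $\gamma'^2$ (Lemma 3) and $\gamma'^p$ for every meridian $\gamma'$. As $p$ is odd, it contains $\gamma'$; and the meridians generate $\langle\langle\gamma\rangle\rangle$. $\square$

## 9. A fibration whose fundamental group is $\Pi$

We need fibres of multiplicity $p$ over $D$, as in the example $(C\times E)/(\mathbb Z/2)$ of Section 3. The direct imitation would be a finite Galois cover $Z\to T$ with group $G$, branched only along $D$ with index $p$, and $X=(Z\times F)/G$ with $G$ acting on a simply connected $F$ so that the stabilizers of points of $Z$ act freely. For our $T$ there is no such $Z$. It would give a homomorphism $\pi\to G$ to a finite group sending $\gamma$ to an element of order $p$; this would factor through $\Pi$, its kernel in $\Pi$ would contain $N$ by Lemma 5, and so it would send $\gamma$ to $1$. The very property we want forbids the cover.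

The way out is to let $Z$ branch also along auxiliary curves $D_i'$, and to make the corresponding group elements $e_i$ have *fixed points* on $F$. Over $D_i'$ the meridian $\delta_i$ then becomes trivial in $\pi_1(X)$, while over $D$, where the stabilizer acts freely, only $\gamma^p$ becomes trivial. At the points of $D\cap D_i'$ the two requirements compete, and the choice of $F$ settles this.

**Proposition 6.** Let $T$ be any smooth connected projective surface, $D\subset T$ a smooth curve, $p\ge5$ prime. There is a smooth projective $X$ with a surjective morphism $f:X\to T$ with connected fibres, general fibre $F$ simply connected with trivial canonical bundle, $\dim F=2p-4$, and an isomorphism $\pi_1(X)\cong\pi_1(T\setminus D)/\langle\langle\text{meridians}^p\rangle\rangle$ under which $f_*$ is the natural map to $\pi_1(T)$.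

*Proof.* **Step 1: the cover $Z$.** We construct a cover that always exists. Let $L$ be a line bundle with $L^p(-D)$ very ample, and choose general $D_1',\dots,D_{2p}'\in|L^p(-D)|$. Then $D+\sum D_i'$ has simple normal crossings, with at most two branches at any point. Put $T^\circ=T\setminus(D\cup\bigcup D_i')$. Since $D+D_i'\in|L^p|$, we can extract a $p$-th root of the corresponding section of $L^p$ for each $i$. This gives a homomorphism
$$\theta:\pi_1(T^\circ)\to G:=\mathbb F_p^{2p},\qquad \theta(\gamma)=c:=\sum_ie_i,\quad \theta(\delta_i)=e_i,$$
for all meridians $\gamma$ of $D$ and $\delta_i$ of $D_i'$. Indeed the $i$-th section vanishes to first order along $D$ and $D_i'$, and nowhere else. $\theta$ is onto. Let $Z^\circ\to T^\circ$ be the corresponding connected $G$-cover and $Z\to T$ the normalization of $T$ in it; $Z$ is projective and $Z/G=T$.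

Let $B$ be a small coordinate polydisc around $t\in T$ adapted to the branches through $t$, and $B^\circ=B\cap T^\circ$. Then $\pi_1(B^\circ)=\mathbb Z^k$, $k\le2$, is generated by the local meridians. These map to linearly independent elements of $G$ (namely $c$; or $e_i$; or $c,e_i$; or $e_i,e_j$), so the kernel of $\theta$ on $\pi_1(B^\circ)$ is $p\mathbb Z^k$. Each component of $Z$ over $B$ is therefore a polydisc, with map $u\mapsto u^p$ in each branch coordinate. So $Z$ is smooth. Each component contains exactly one point over $t$, so the stabilizer of a point over $t$ is $\theta(\pi_1(B^\circ))$.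

**Step 2: the fibre $F$.** We need $c$, even when combined with one $e_i$, to act freely. Let $V=\{\sum_{j=1}^px_j^p=0\}\subset\mathbb P^{p-1}$. It is smooth of dimension $p-2\ge3$, simply connected by Lefschetz, and $K_V\cong\mathcal O_V$ by adjunction. Let $F=V\times V$ and $\zeta=e^{2\pi i/p}$. For $1\le j\le p$ let $e_j$ act on the first factor by $x_j\mapsto\zeta^jx_j$ and trivially on the second; let $e_{p+j}$ act in the same way on the second factor and trivially on the first. This defines an action of $G$ on $F$, and:

(a) each $e_i$ has fixed points on $F$, namely on the locus $x_j=0$ in its factor;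

(b) for $\alpha\not\equiv0\bmod p$, any $\beta$ and any $i$, the element $\alpha c+\beta e_i$ has no fixed point on $F$. On the factor whose block does not contain $i$ it acts as $\operatorname{diag}(\zeta^{\alpha j})_{1\le j\le p}$. This has distinct eigenvalues, so its fixed points in $\mathbb P^{p-1}$ are the coordinate points, and these are not on $V$.

The second factor is needed. On one copy of $V$, with $\mathbb F_p^p$ and $p$ auxiliary curves, the element $c+e_1$ would act as $\operatorname{diag}(\zeta^2,\zeta^2,\zeta^3,\dots)$. It would fix the points $(1:s:0:\dots:0)$, $s^p=-1$, of $V$. Step 7 below, applied to the disc $w\mapsto(w,w)$ in the two branch coordinates of $Z$ at a point over $D\cap D_1'$, would then give $\gamma\delta_1=1$ in $\pi_1(X)$; as $\delta_1$ dies too, $\gamma$ would be lost.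

**Step 3: construction of $X$.** Let $M=(Z\times F)/G$ (diagonal action), a normal projective variety. Let $X\to M$ be a projective resolution that is an isomorphism over $M_{reg}$, and let $f:X\to M\to Z/G=T$. Since $G$ acts freely on $Z^\circ$, $X^\circ:=f^{-1}(T^\circ)=(Z^\circ\times F)/G$ is smooth and is a fibre bundle over $T^\circ$ with fibre $F$. So general fibres of $f$ are connected, and all are because $T$ is normal. As $F$ is simply connected,
$$f_*:\pi_1(X^\circ)\cong\pi_1(T^\circ). \tag{3}$$
The map $(z,q)\mapsto(z,[z,q])$ from $Z^\circ\times F$ to $Z^\circ\times_{T^\circ}X^\circ$ is a $G$-equivariant map of principal $G$-bundles over $X^\circ$, hence an isomorphism. So $Z^\circ\times F\to X^\circ$ is the pullback of $Z^\circ\to T^\circ$, and it corresponds to $\theta\circ f_*$.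

**Step 4: two normal subgroups.** We reduce the computation of $\pi_1(X)$ to an equality. By (M) and (3), $\pi_1(X)=\pi_1(T^\circ)/R$, where $R$ is the image of $\ker(\pi_1(X^\circ)\to\pi_1(X))$; it is normally generated by the images of the meridians of all prime divisors $E\subset X\setminus X^\circ$. Let $S$ be the normal subgroup generated by all $\gamma^p$ and all $\delta_i$ ($1\le i\le2p$), for all meridians. By (M), killing the $\delta_i$ turns $\pi_1(T^\circ)$ into $\pi_1(T\setminus D)$, so
$$\pi_1(T^\circ)/S=\pi_1(T\setminus D)/\langle\langle\text{meridians}^p\rangle\rangle .$$
We show $R=S$. Both are normal, so loops matter only up to free homotopy.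

**Step 5: $R\subset S$.** Here we show that nothing too large dies. Let $E$ be a prime divisor in $X\setminus X^\circ$, $e\in E$ general, $t=f(e)$, and let $\Delta\to X$ be a small disc through $e$ transverse to $E$ with $\Delta^*\subset X^\circ$ and $f(\Delta)\subset B$, where $B$ is the polydisc of Step 1 around $t$. Let $\ell$ be the loop in $\Delta^*$. If $t\notin D$, then $f(\ell)$ is a product of local meridians $\delta_i^{\pm1}$ and lies in $S$. Suppose $t\in D$. Then
$$f(\ell)=\gamma^\alpha\delta_i^\beta$$
in the abelian group $\pi_1(B^\circ)$, with $\gamma,\delta_i$ the local meridians, and $\beta=0$ if no $D_i'$ passes through $t$. The image of $f(\ell)$ in $G$ is $g=\alpha c+\beta e_i$. By Step 3, a component of the pullback to $\Delta^*$ of $Z^\circ\times F\to X^\circ$ is a punctured disc $\Delta'^*$, a cyclic cover of $\Delta^*$ whose group is $\langle g\rangle$, acting by rotations. It comes with a $\langle g\rangle$-equivariant map $j':\Delta'^*\to Z\times F$.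

We claim that $j'$ extends over $0$. The composite $\Delta'^*\to Z\times F\to M$ extends continuously over $0$, because it factors through $\Delta\to X\to M$. The set of limit points of $j'$ at $0$ is a decreasing intersection of closures of the connected sets $j'(\{0<|w|<\epsilon\})$ in a compact space, so it is nonempty and connected. It lies in a fibre of the finite map $Z\times F\to M$, a finite set. So it is one point, and $j'$ extends continuously, hence holomorphically. By equivariance $g$ fixes $j'(0)$, so $g$ has a fixed point on $F$. By (b), $p\mid\alpha$. Hence $f(\ell)=(\gamma^p)^{\alpha/p}\delta_i^\beta\in S$.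

**Step 6: $\gamma^p\in R$.** We exhibit a disc in $X$ bounding $\gamma^p$. Take $t\in D\setminus\bigcup D_i'$, on any component of $D$, and $z\in Z$ over $t$. The stabilizer of $z$ is $\langle c\rangle$, which acts freely on $F$ by (b). Over the polydisc $B$ around $t$ all stabilizers of points of $Z$ are contained in $\langle c\rangle$. So $G$ acts freely on $Z\times F$ over $B$, and $X=M$ there. Let $u\mapsto z(u)$ be a disc in $Z$ through $z$ over a transverse disc to $D$ with coordinate $x=u^p$, and let $q\in F$. The disc $u\mapsto[(z(u),q)]$ lies in $X$, and its boundary loop lies in $X^\circ$ and maps to $\gamma^p$. So $\gamma^p\in R$. Every meridian of $D$ is conjugate to one obtained in this way.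

**Step 7: $\delta_i\in R$.** We exhibit a disc in $X$ bounding $\delta_i$; this is where the fixed points of $e_i$ are used. Take $t$ on any component of $D_i'$, not on $D$ or another $D_j'$, take $z$ over $t$, with stabilizer $\langle e_i\rangle$, and $q\in F$ fixed by $e_i$, by (a). Let $u\mapsto z(u)$ be the disc in $Z$ over a transverse disc $\Delta$ with coordinate $y=u^p$. Since $\langle e_i\rangle$ acts on this disc by all rotations $u\mapsto\zeta^ku$ and fixes $q$, the map $u\mapsto[(z(u),q)]\in M$ is invariant under these rotations. So it factors through a holomorphic map $h:\Delta\to M$, $y\mapsto h(y)$, with $h(\Delta^*)\subset X^\circ\subset M_{reg}$.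

It lifts to $X$. The projection $\mathrm{pr}:\Delta\times_MX\to\Delta$ is proper and is an isomorphism over $\Delta^*$. The closure of $\mathrm{pr}^{-1}(\Delta^*)$ is an irreducible one-dimensional analytic set. It is proper over $\Delta$, its fibre over $0$ is compact of dimension $0$, hence finite, and it is bimeromorphic to $\Delta$. Since $\Delta$ is normal, it is isomorphic to $\Delta$, and its projection to $X$ is the lift. The boundary loop of the lifted disc lies in $X^\circ$, maps to $\delta_i$, and is null-homotopic in $X$. So $\delta_i\in R$, and the same for all meridians of $D_i'$.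

**Step 8: conclusion.** Hence $R=S$, which is the asserted isomorphism. All groups involved are quotients of $\pi_1(T^\circ)$, compatibly with $f$, so $f_*$ is the natural map. Finally $F=V\times V$ is simply connected with trivial canonical bundle and $\dim F=2(p-2)=2p-4$. $\square$

The condition $p\ge5$ enters twice: $p$ is odd (Lemma 5), and $\dim V=p-2\ge2$ makes $V$ simply connected, whereas for $p=3$ the variety $V$ is an elliptic curve.

## 10. The same kernel on every étale cover

*Proof of Theorem A.* Take $T,D$ from Section 8 and $X,f$ from Proposition 6. Then $\dim X=2+(2p-4)=2p-2$.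

**Part 1.** We identify the Iitaka fibration. By Proposition 6, $F$ is simply connected with $K_F\cong\mathcal O_F$, so $\kappa(F)=0$. Since $K_T$ is ample, $T$ is of general type. Lemma 2(b) gives $\kappa(X)=2$, and Lemma 2(a) says that $f$ is the Iitaka fibration.

**Part 2.** We identify the kernel and its size. We have $\pi_1(X)=\Pi$, and $\ker f_*=\ker(\Pi\to\pi_1(T))=N$ by Section 8. The two surjections are Lemma 4. The kernel of $\mathbb Z/p*\mathbb Z/p\to\mathbb Z/p\times\mathbb Z/p$ is free of rank $(p-1)^2\ge4$. Lifting two of its free generators to $N$, we see that $N$ contains a nonabelian free group, so it is not almost abelian. It is not finitely generated, because it surjects onto $\bigoplus_{\mathbb N}\mathbb Z/p$.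

**Part 3.** We locate $N$ among finite index subgroups. All of them contain $N$ by Lemma 5. Conversely, $\Pi/N=\Gamma=\pi_1(T)$ is finitely generated and linear, hence residually finite by Malcev. So the intersection of all finite index subgroups of $\Pi$ is exactly $N$.

**Part 4.** We show that every étale cover is pulled back from $T$ and compute its kernel. Let $\tilde X\to X$ be a connected finite étale cover and $P'=\pi_1(\tilde X)\subset\Pi$. By Part 3, $N\subset P'$, so $P'=f_*^{-1}(Q)$ with $Q=f_*(P')$ of finite index in $\pi_1(T)$. Let $\check T\to T$ be the étale cover corresponding to $Q$. The fibres of $X\times_T\check T\to\check T$ are fibres of $f$, hence connected, so $X\times_T\check T$ is connected; it is the étale cover of $X$ with group $f_*^{-1}(Q)$. So $\tilde X=X\times_T\check T$. The projection $\tilde f:\tilde X\to\check T$ has connected fibres and general fibre $F$, and $K_{\check T}$ is ample, being the pullback of $K_T$ by a finite étale map. By Lemma 2, $\tilde f$ is the Iitaka fibration of $\tilde X$, with smooth total space and base, so it computes $\tilde K$. Since $\tilde f_*$ is the restriction $P'\to Q$ of $f_*$,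
$$\tilde K=\ker(\tilde f_*)=P'\cap N=N. \qquad\square$$

So the answer to the question is no: for this $X$, every connected finite étale cover has $\tilde K=N$, which is not almost abelian.

*Proof of Theorem A′.* For $\kappa=2$ this is Theorem A. For $\kappa>2$ let $B$ be a product of $\kappa-2$ curves of genus $\ge2$ and consider $f\times\mathrm{id}:X\times B\to T\times B$.

**Step 1: Kodaira dimension and kernel.** We check that this is the Iitaka fibration. The base $T\times B$ has ample canonical bundle and dimension $\kappa$, and the general fibre is $F$. By Lemma 2, $\kappa(X\times B)=\kappa$ and $f\times\mathrm{id}$ is the Iitaka fibration. Its kernel on $\pi_1$ is $N\times1$.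

**Step 2: finite étale covers.** We repeat Part 4 above. A finite index subgroup $P'\subset\Pi\times\pi_1(B)$ meets $\Pi\times1$ in a finite index subgroup of it, so it contains $N\times1$ by Lemma 5. Hence $P'$ is the preimage of a finite index subgroup $Q$ of $\pi_1(T\times B)$. Let $\check S\to T\times B$ be the étale cover with group $Q$. As before, the cover of $X\times B$ with group $P'$ is the fibre product $(X\times B)\times_{T\times B}\check S$, which is connected because the fibres of $f\times\mathrm{id}$ are. Its projection to $\check S$ has connected fibres and general fibre $F$, and $K_{\check S}$ is ample; so it is the Iitaka fibration by Lemma 2. The kernel is $P'\cap(N\times1)=N\times1\cong N$. So $\tilde K=N$ for every connected finite étale cover. $\square$
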